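# A quasi-translation of the 3-sphere whose invariant curves have no tame end

## Quasi-translations, translation curves and tame ends

**Definition 1 (quasi-translation).** Let $H$ be an infinite cyclic group of covering transformations of Euclidean space $E^3$, all orientation-preserving, such that $M=E^3/H$ is Hausdorff. Then $M$ is an orientable 3-manifold and the projection $q:E^3\to M$ is its universal covering, so $\pi_1(M)\cong H\cong\mathbb Z$. A generator $h$ of $H$ is called a quasi-translation of $E^3$. Write $S^3=E^3\cup\{p\}$ and put $h(p)=p$; the resulting homeomorphism $h$ of $S^3$ is called a quasi-translation of $S^3$.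

"Covering transformations" means that every point of $E^3$ has a neighborhood $U$ with $h^k(U)\cap U=\emptyset$ for all $k\neq0$. In particular $h$ has no fixed point except $p$.

*Example.* The translation $h(x,y,z)=(x,y,z+1)$ is a quasi-translation, with $M=\mathbb R^2\times S^1$.

**Definition 2 (translation curve).** A translation curve of $h$ is a simple closed curve $c\subset S^3$ with $h(c)=c$.

Such a curve contains $p$. Otherwise $c$ is compact in $E^3$, and for $r\in c$ the infinitely many points $h^k(r)$ accumulate at some $y\in c$. A neighborhood $U$ of $y$ as above would contain two of them, and then some $h^k(U)$ with $k\ne 0$ would meet $U$.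

*Example.* For the translation, the $z$-axis together with $p$ is a translation curve.

Translation curves can be seen in $M$. Let $c$ be one, $L=c\setminus p$ and $C=q(L)$. The map $h|_L$ is a fixed-point-free homeomorphism of a line. It preserves order (an order-reversing homeomorphism of $\mathbb R$ has a fixed point) and moves all points in the same direction. The iterates of a point leave every compact part of $L$, since a limit in $L$ would be a fixed point; so $h|_L$ is conjugate to a translation. Since $h(L)=L$, we have $q^{-1}(C)=L$. So $C$ is the injective continuous image of the circle $L/h$ in the Hausdorff space $M$: it is a simple closed curve. It represents a generator of $\pi_1(M)$, since it lifts to the arc of $L$ from a point $r$ to $h(r)$.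

Conversely, let $C\subset M$ be a simple closed curve representing a generator of $\pi_1(M)$. Then $q^{-1}(C)$ is a covering space of the circle $C$. It is connected because $\pi_1(C)\to\pi_1(M)$ is onto, and it is a line because this map is injective. It is closed in $E^3$, so both of its ends leave every compact set, and $q^{-1}(C)\cup p$ is a translation curve.

**Definition 3 (the two halves).** For a translation curve $c$ and $r\in c$, $r\ne p$, let $c_+(r)$ be the subarc of $c$ from $r$ to $p$ that contains $h(r)$, and $c_-(r)$ the other one, which contains $h^{-1}(r)$.

*Example.* For the $z$-axis and $r=0$, $c_+(r)$ is the half-axis $z\ge0$ together with $p$.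

**Definition 4 (tame arc, characteristic curve).** An arc in $S^3$ is tame if a homeomorphism of $S^3$ onto itself carries it onto a polygonal arc. A translation curve $c$ is positively characteristic if $c_-(r)$ is tame for some $r$, and negatively characteristic if $c_+(r)$ is tame for some $r$. It is a characteristic translation curve if it is at least one of the two.

*Example.* The $z$-axis is characteristic for the translation. Put $e=(0,0,-1)$. The inversion $v\mapsto e+(v-e)/|v-e|^2$, which exchanges $e$ and $p$, carries $(0,0,z)$ to $(0,0,-1+\frac1{z+1})$. So it carries $c_+(0)$ onto the straight segment from $e$ to $0$, and $c_+(0)$ is tame.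

## Does every quasi-translation have an invariant curve with a tame end?

The following question is posed in the paper "On Arc And Ball Pairs And Quasi-Translations Of The 3-Sphere" (doi:10.1307/mmj/1029000427): does every quasi-translation of $S^3$ have at least one characteristic translation curve? In other words, must there be an invariant curve that runs into $p$ tamely from at least one side? The answer is no.

**Theorem 1.** There is a quasi-translation $h$ of $S^3$ that has no characteristic translation curve.

**Theorem 2.** For this $h$ and every $d\neq0$, the quasi-translation $h^d$ has no characteristic translation curve.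

A third result, Theorem 3, is not needed for the answer. It gives a criterion for the existence of characteristic curves when $M$ is exhausted by solid tori with $\pi_1$-isomorphic inclusions, and it comes last.

## Meridians, winding numbers and capped solid tori

Throughout, $I=[0,1]$, $D$ is a closed disc with interior $D^\circ$, and $S^2=D\cup D'$ with $D'$ the complementary closed disc. A closed curve $C$ in a 3-manifold is locally tame at $y\in C$ if a neighborhood of $y$ meets $C$ in the way a ball meets a diameter. By theorems of Bing and Moise, 3-manifolds are triangulable and locally tame closed subsets are tame, that is, subcomplexes of suitable triangulations. A tame simple closed curve in an orientable 3-manifold has a solid-torus tubular neighborhood $\tau\cong(\text{disc})\times S^1$.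

**Definition 5 (meridian $m_C$).** For a tame simple closed curve $C$ in an orientable 3-manifold, $m_C$ is the boundary of a fiber disc of a tubular neighborhood of $C$. It is well defined up to inversion and free homotopy in the complement of $C$.

**Definition 6 (winding number).** The winding number in a solid torus $V$ of a closed curve in $V$ is the integer that it represents in $\pi_1(V)=\mathbb Z$ (up to sign). It is the number of signed crossings with a meridian disc. A longitude of $\partial V$ is a simple closed curve crossing the meridian once; it has winding number $\pm1$.

*Example.* The core of $V$ has winding number $1$. A curve that crosses a meridian disc three times, with signs $+,-,+$, also has winding number $1$.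

**Definition 7 (capped torus).** For a solid torus $V\cong D\times S^1$, let $N=V\cup D'\times S^1\cong S^2\times S^1$ be the result of gluing on a second solid torus, meridian to meridian.

A self-homeomorphism of a boundary torus that preserves the meridian up to isotopy and inversion extends over the solid torus. So, up to a homeomorphism fixed on $V$, $N$ does not depend on the product structure chosen on $V$.

*Example.* Let $C$ be the core of $V$. In $V\setminus C$ the meridian $m_C$ has infinite order. In $N\setminus C$ it is null-homotopic, since it bounds the sphere $S^2\times\theta$ minus a small disc around the point $C\cap(S^2\times\theta)$.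

The group theory we need is standard. If $X$ is a union of two pieces along a bicollared connected surface that is $\pi_1$-injective on both sides, then $\pi_1(X)$ is an amalgamated product, and the groups of the pieces and of the surface inject into it. If $X$ comes from a connected piece by gluing two boundary surfaces, both $\pi_1$-injective, by a homeomorphism, then $\pi_1(X)$ is an HNN extension, and the group of the piece injects. Finitely generated free groups are Hopfian: a surjection $F_2\to F_2$ is an isomorphism.

One lifting remark is used several times. Let $h$ be a quasi-translation and $V\subset M$ a solid torus such that $\pi_1(V)\to\pi_1(M)$ is an isomorphism. Then $\widetilde V=q^{-1}(V)$ is connected (surjectivity) and simply connected (injectivity). So it is the universal cover of $V=D\times S^1$, $S^1=\mathbb R/\mathbb Z$, and $h$ generates its deck group. After orienting $S^1$ suitably,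
$$\widetilde V=D\times\mathbb R,\qquad h(z,t)=(z,t+1).\tag{1}$$
$\widetilde V$ is closed in $E^3$, since the compact set $V$ is closed in $M$, and $D^\circ\times\mathbb R$ is open in $E^3$ by invariance of domain. The space $\widetilde N=S^2\times\mathbb R\supset\widetilde V$ is the corresponding infinite cyclic cover of $N$. If $C\subset\operatorname{int}V$ comes from a translation curve, with $L=q^{-1}(C)$, then $L\subset D^\circ\times\mathbb R$ and $\widetilde N\setminus L$ covers $N\setminus C$.

## Why the meridian in $M\setminus C$ detects nothing

To show that some $h$ has no characteristic curve, we need an obstruction to tameness of an end. Here is the natural first attempt. Suppose $c_+(r)$ is tame. Then small spheres around $p$, round in suitable coordinates, meet $c_+(r)$ in one point $x$. A small loop $s$ around $x$ on such a sphere is a meridian of $L$, and the rest of the sphere is a disc $\Delta$ with boundary $s$ that misses $c_+(r)$. If $\Delta$ missed all of $L$, then $q(s)$, a meridian of $C$, would be null-homotopic in $M\setminus C$. One would then look for an $M$ in which the meridian of every such curve survives.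

This stops at the assumption that $\Delta$ misses $L$. Suppose $M=\bigcup V_k$ with solid tori $V_k\subset\operatorname{int}V_{k+1}$, as for the translation. If $m_C^i$ is null-homotopic in $M\setminus C$, then by compactness it is so in $V_k\setminus C$ for some $k$. Embed $V_k$ in $S^3$: the linking number of $m_C^i$ with $C$ is $\pm i$, so $i=0$. Thus $m_C$ always has infinite order in $M\setminus C$, even for the translation and its $z$-axis, where both ends are tame. The disc $\Delta$ always meets the other half $c_-(r)$, and about that half we know nothing.

The way past this is to look only at the upper half of the tube $\widetilde V=D\times\mathbb R$. For large $T$, the half-tube $D\times[T,\infty)$ contains no point of $c_-(r)$. Its floor $D\times\{T\}$ is compact in $E^3$, so a sphere close to $p$ misses it. Therefore $\Delta$ can leave the half-tube only through the wall $\partial D\times(T,\infty)$. Outside the tube $\Delta$ may do anything, and it may meet $c_-(r)$ there. But we may replace the outside world by the contractible space $D'\times[T,\infty)$ and send the outside part of $\Delta$ into it. The price is that the null-homotopy now lives in $S^2\times\mathbb R$ minus $L$, so the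 meridian dies in $N\setminus C$, not in $M\setminus C$.

## A tame end kills the meridian in the capped torus

**Lemma 1.** Let $h$ be any quasi-translation, $c$ a translation curve, $C=q(c\setminus p)$. Let $V\subset M$ be a solid torus with bicollared boundary, with $\pi_1(V)\to\pi_1(M)$ an isomorphism and $C\subset\operatorname{int}V$, and let $N=V\cup D'\times S^1$. If $c_+(r)$ or $c_-(r)$ is tame for some $r$, then $C$ is tame in $M$, and $m_C$ is null-homotopic in $N\setminus C$.

*Proof.* Replacing $h$ by $h^{-1}$ interchanges $c_+$ and $c_-$ and changes neither $M$ nor $C$. So we assume that $c_+(r)$ is tame. Put $L=c\setminus p$ and $R=c_+(r)\setminus p$.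

**Step 1: $C$ is tame.** This step carries the tameness of one end to all of $C$ by periodicity. Let $y\in L$. For large $k$, $h^k(y)$ is an interior point of the tame arc $c_+(r)$, and the compact set $c_-(r)$ misses a neighborhood of it. So $L$ is locally tame at $h^k(y)$, and, applying $h^{-k}$, at $y$. Since $q$ is a local homeomorphism and $q^{-1}(C)=L$, $C$ is locally tame, hence tame. Fix a tubular neighborhood $\tau\subset\operatorname{int}V$ of $C$.

**Step 2: a height above which only $R$ is present.** Use the coordinates (1). Writing $[\cdot,\cdot]$ for subarcs of $L$,
$$c_-(r)\setminus p=\bigcup_{k\le0}h^k([h^{-1}(r),r]),\qquad R=\bigcup_{k\ge0}h^k([r,h(r)]).$$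
Since $h$ raises $t$ by $1$, $t$ is bounded above on $c_-(r)\setminus p$, and $t\to+\infty$ along $R$ towards $p$. Choose $T$ with $t<T$ on $c_-(r)\setminus p$. Then
$$L\cap(D\times[T,\infty))\subset R.\tag{2}$$
Let $K=D\times\{T\}$, a compact set in $E^3$.

**Step 3: a disc in a small sphere about $p$.** Let $g$ be a homeomorphism of $S^3$ carrying $c_+(r)$ to a polygonal arc in $E^3$. Near its endpoint $g(p)$ this arc is a straight segment. So for small $\epsilon$ the preimage $S_\epsilon$ under $g$ of the round $\epsilon$-sphere about $g(p)$ meets $c_+(r)$ in exactly one point $x\in R$, and $S_\epsilon\subset E^3$ because $p\notin S_\epsilon$. As $\epsilon\to0$, $S_\epsilon$ and $x$ converge to $p$. Hence we may fix $\epsilon$ so that $S_\epsilon\cap K=\emptyset$ and $x\in D^\circ\times(T,\infty)$.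

Let $U=g^{-1}(\text{open round ball about }g(x))$, with the ball so small that $U\subset D^\circ\times(T,\infty)$, $q|_U$ is injective, and $g(U\cap R)$ is a diameter of the ball. By (2), $U\cap L=U\cap R$. Let $s\subset U\cap S_\epsilon$ be the preimage of a small circle around $g(x)$ on the round sphere. The sphere is perpendicular to the segment, so $s$ encircles the diameter once, and $\pi_1(U\setminus L)\cong\mathbb Z$ is generated by $s$. Let $\Delta\subset S_\epsilon$ be the disc bounded by $s$ that does not contain $x$. Then $\Delta\subset E^3\setminus(R\cup K)$. It may meet $c_-(r)$.

**Step 4: moving $\Delta$ into $\widetilde N\setminus L$.** Put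
$$\Delta_1=\Delta\cap(D\times[T,\infty)),\qquad\Delta_2=\Delta\setminus(D^\circ\times(T,\infty)).$$
Both are closed in $\Delta$, since $D\times[T,\infty)$ is closed and $D^\circ\times(T,\infty)$ is open in $E^3$, and their union is $\Delta$. A point of $\Delta_1\cap\Delta_2$ lies in $\partial D\times[T,\infty)$ or in $D\times\{T\}=K$. Since $\Delta$ misses $K$, $\Delta_1\cap\Delta_2\subset\partial D\times(T,\infty)$.

Define $F$ on $\Delta_1$ as the inclusion into $\widetilde V\subset\widetilde N$. On $\Delta_1\cap\Delta_2$ this is a map into $\partial D\times[T,\infty)=\partial D'\times[T,\infty)$. Since $D'\times[T,\infty)\cong[0,1]^2\times[T,\infty)$, Tietze's theorem, applied coordinatewise (for the last coordinate, extend to a real function and take its maximum with $T$), extends it to $F|_{\Delta_2}:\Delta_2\to D'\times[T,\infty)$. So $F:\Delta\to\widetilde N$ is continuous.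

$F(\Delta_1)=\Delta_1$ misses $L$ by (2), because $\Delta\cap R=\emptyset$. $F(\Delta_2)\subset D'\times\mathbb R$ misses $L\subset D^\circ\times\mathbb R$. Since $s\subset D^\circ\times(T,\infty)$, $F$ is the identity on $s$. So $s$ is null-homotopic in $\widetilde N\setminus L$, and $q(s)$ is null-homotopic in $N\setminus C$.

**Step 5: from $q(s)$ to $m_C$.** Since $q^{-1}(C)=L$, $q(U)\cap C=q(U\cap L)$, and so $\pi_1(q(U)\setminus C)$ is generated by $q(s)$. A sufficiently small circle around $q(x)$ in the fiber disc of $\tau$ through $q(x)$ lies in $q(U)\setminus C$. It is therefore homotopic to a power of $q(s)$, hence null-homotopic in $N\setminus C$. It is freely homotopic to $m_C^{\pm1}$ in $\tau\setminus C\subset N\setminus C$. $\square$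

## Three strands and a clasp

Lemma 1 tells us what to build: an $M$ exhausted by solid tori $V_n$ such that meridians of curves in $V_n$ survive in the capped torus $N_{n+1}$. So we need a pattern, a curve $c_0$ of winding number $1$ in $V$, whose meridian survives in $N\setminus c_0$.

The first thing to try is to tie a local knot, say a trefoil, in the core of $V$. This fails, however complicated the knot. The curve still meets $D\times0$ in one point, so $S^2\times 0$ minus a small disc is a disc in $N$ that misses the curve except for the removed point, and it bounds the meridian. (After Theorem 3 we shall see that such patterns really do give characteristic curves.) A pattern transverse to $D\times0$ with algebraic crossing number $1$ crosses it an odd number of times, so we need at least three crossings, with signs $+,-,+$.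

Three strands alone are not enough either; they must hook each other. Here is the pattern. Let $D\subset\mathbb C\subset S^2=\mathbb C\cup\infty$ be the disc of radius $2$, $p_1,p_2,p_3$ the cube roots of unity in cyclic order, and $\rho$ the rotation with $\rho(p_k)=p_{k+1}$, indices mod 3. Let
$$N=S^2\times I/(z,1)\sim(\rho z,0)\ \supset\ V=D\times I/(z,1)\sim(\rho z,0).$$
Since $\rho$ is isotopic to the identity through rotations, $(N,V)\cong(S^2\times S^1,D\times S^1)$, so $N$ is the capped torus of $V$.

Split $D$ by a chord into $D_0\ni p_1,p_2$ and $D_1\ni p_3$. Identify $D_0$ with $[0,3]\times[-1,1]$, with coordinates $(x,y)$, so that $p_1=(1,0)$, $p_2=(2,0)$ and the chord is the side $y=-1$. Use coordinates $(x,y,t)$ on $D_0\times I$, project to the $(x,t)$-plane, and view from the front face $y=-1$. Let $\Theta=A\cup B\cup J\subset D\times I$, where $J=p_3\times I$ and $A,B\subset D_0^\circ\times I$ are disjoint polygonal arcs, meeting $D_0\times\{0,1\}$ only in their endpoints, with projections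

* $A$: $(1,1)\to(1,\frac13)\to(2,\frac13)\to(2,1)$,
* $B$: $(1,0)\to(1,\frac16)\to(\frac32,\frac16)\to(\frac32,\frac23)\to(\frac52,\frac23)\to(\frac52,\frac16)\to(2,\frac16)\to(2,0)$.

Here $D_0^\circ$ is the interior of $D_0$. So $A$ is a hook hanging from the top and $B$ a hook standing on the bottom. Comparing segments, the projections cross exactly twice. The bottom of $A$ (height $\frac13$, $1\le x\le2$) meets the left side of $B$ ($x=\frac32$) at $\xi=(\frac32,\frac13)$. The right side of $A$ ($x=2$, $t\ge\frac13$) meets the top of $B$ (height $\frac23$) at $\zeta=(2,\frac23)$. Both arcs lie in the plane $y=0$, except that near $\xi$ we push $B$ forward, so $B$ passes over (in front of) $A$, and near $\zeta$ we push $A$ forward, so $A$ passes over $B$. This is the clasp. Near $t=0,1$ the arcs are vertical over the $p_k$.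

Let $c_0\subset\operatorname{int}V$ be the image of $\Theta$. Using $(p_k,1)\sim(p_{k+1},0)$, run up $J$ to $(p_3,1)\sim(p_1,0)$, along $B$ to $(p_2,0)\sim(p_1,1)$, and along $A$ to $(p_2,1)\sim(p_3,0)$, the starting point. So $c_0$ is one simple closed curve. It crosses $D\times0$ upwards at $(p_1,0)$, downwards at $(p_2,0)$ and upwards at $(p_3,0)$; its winding number is $1$. Let $V_*\subset\operatorname{int}V$ be a closed tubular neighborhood of $c_0$.

**Lemma 2.** $\pi_1(\partial V_*)\to\pi_1(N\setminus\operatorname{int}V_*)$ is injective.

*Proof.* We cut $N\setminus c_0$ open along the thrice-punctured sphere at level $0$.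

**Step 1: the group of the clasp, and its two ends.** Let $G=\pi_1(D_0\times I\setminus(A\cup B))$. The base point may be anywhere on the front face $(\text{chord})\times I$; since this face is contractible, different choices are identified along paths in it. We use the Wirtinger presentation: one generator for each strand, running from the front face straight to the strand, around it and back, and one relation for each crossing. The arc $A$ passes under only at $\xi$, which divides it into $A'$ (from the left end $(1,1)$ to $\xi$) and $A''$. The arc $B$ passes under only at $\zeta$, which divides it into $B'$ (from the left end $(1,0)$ to $\zeta$) and $B''$. The over-strand at $\xi$ is $B'$, and the over-strand at $\zeta$ is $A''$. So $G$ has generators $a',a'',b',b''$ and relations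
$$a''=b'^{\varepsilon}a'b'^{-\varepsilon},\qquad b''=a''^{\delta}b'a''^{-\delta},\qquad\varepsilon,\delta\in\{\pm1\}.\tag{3}$$
Eliminating $a''$ and $b''$ shows that $G$ is free on $a',b'$. Since $a'=b'^{-\varepsilon}a''b'^{\varepsilon}$, it is also free on $a'',b'$.

At level $1$, with base point on the front edge, $\pi_1((D_0\setminus\{p_1,p_2\})\times1)$ is free on the two loops going straight back from the front edge and encircling $p_1$ and $p_2$. The ends of $A$ there belong to $A'$ and $A''$, so these loops map to $a'^{\pm1}$ and $a''^{\pm1}$. Since $a''=b'^{\varepsilon}a'b'^{-\varepsilon}$, the elements $a',a''$ do not commute in the free group $F(a',b')$: the word $a'\,b'^{\varepsilon}a'b'^{-\varepsilon}\,a'^{-1}\,b'^{\varepsilon}a'^{-1}b'^{-\varepsilon}$ is reduced and nonempty. The subgroup they generate is free, nonabelian and two-generated, so free of rank $2$. As $F_2$ is Hopfian, the map from level $1$ to $G$ is injective. At level $0$ the corresponding loops map to $b'^{\pm1}$ and $b''^{\pm1}=a''^{\delta}b'^{\pm1}a''^{-\delta}$, which do not commute in $F(a'',b')$. So the map from level $0$ to $G$ is injective too.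

(Both hooks are used. If $B$ passed in front of $A$ at both crossings, $A$ could be pulled up behind $B$ to a small cap near $t=1$. Then the two loops at level $1$ would have the same image up to inversion, and injectivity would fail.)

**Step 2: capping changes nothing.** Now we add the third strand and $D'$, and see that they cancel. Let $Z=S^2\times I\setminus\Theta$ and $\Sigma_i=(S^2\setminus\{p_1,p_2,p_3\})\times i$ for $i=0,1$. The space $D\times I\setminus\Theta$ is the union of $D_0\times I\setminus(A\cup B)$ and $D_1\times I\setminus J$ along the simply connected strip $(\text{chord})\times I$. So its group is $G*\langle\gamma\rangle$ with $\gamma$ a meridian of $J$. Adding $D'\times I$, which is simply connected and meets $D\times I$ in $\partial D\times I$, kills the class of $\partial D\times1$. For suitable $\gamma$ this class is $w\gamma^{\pm1}$, where $w\in G$ is the class of $\partial D_0\times1$. This relation just expresses $\gamma$ through $G$, so $G\to\pi_1(Z)$ is an isomorphism. In the same way, $\pi_1((D_0\setminus\{p_1,p_2\})\times i)\to\pi_1(\Sigma_i)$ is an isomorphism for $i=0,1$. In the commutative square formed by these two isomorphisms and the inclusions, Step 1 says that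 the map from level $i$ of $D_0$ to $G$ is injective. Hence $\pi_1(\Sigma_i)\to\pi_1(Z)$ is injective for $i=0,1$, and $\pi_1(Z)\cong G$ is free.

**Step 3: closing up.** $N\setminus c_0$ is $Z$ with $\Sigma_1$ glued to $\Sigma_0$ by a homeomorphism. (The strands are vertical near the ends, so $\Sigma_0,\Sigma_1$ have collars.) By Step 2, $\pi_1(N\setminus c_0)$ is an HNN extension with base $\pi_1(Z)$, and $\pi_1(Z)$ injects. The meridian $\mu$ of $V_*$ is freely homotopic in $N\setminus c_0$ to a loop representing $a'^{\pm1}$, a nontrivial element of the free group $\pi_1(Z)$. So $\mu$ has infinite order in $\pi_1(N\setminus c_0)=\pi_1(N\setminus\operatorname{int}V_*)$. Let $\lambda$ be a longitude of $\partial V_*$. If $\mu^i\lambda^j$ is trivial in $N\setminus\operatorname{int}V_*$, it is trivial in $H_1(N)=\mathbb Z$, where $\mu\mapsto0$ and $\lambda\mapsto\pm1$ because $c_0$ has winding number $1$. So $j=0$, and then $i=0$. $\square$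

*Example.* Lemmas 1 and 2 already show that translation curves can be bad at both ends, even for the translation $(x,y,z)\mapsto(x,y,z+1)$. Identify $V$ with $D\times S^1\subset\mathbb R^2\times S^1=M$. The curve $c_0$ represents a generator of $\pi_1(M)$, so $c=q^{-1}(c_0)\cup p$ is a translation curve. By Lemma 2, $m_{c_0}$ is not null-homotopic in $N\setminus c_0$. So by Lemma 1 no $c_+(r)$ and no $c_-(r)$ is tame. Of course the translation also has good curves; to exclude every curve, we nest the pattern.

## Nesting the clasp pattern

Let $f:V\to\operatorname{int}V$ be an embedding with $f(V)=V_*$, and let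
$$M=\varinjlim\,(V\xrightarrow{\,f\,}V\xrightarrow{\,f\,}V\to\cdots).$$
That is, $M=\bigcup V_i$ with $V_i\subset\operatorname{int}V_{i+1}$ and $(V_{i+1},V_i)\cong(V,V_*)$. Each $\operatorname{int}V_i$ is open in $M$, and any two points lie in a common one, so $M$ is a connected Hausdorff 3-manifold. It is orientable: an orientation of $\operatorname{int}V_1$ extends uniquely over each connected manifold $\operatorname{int}V_i$. Since the winding number is $1$, each inclusion $V_i\subset V_{i+1}$ is a $\pi_1$-isomorphism. So $\pi_1(M)\cong\mathbb Z$, and $\pi_1(V_i)\to\pi_1(M)$ is an isomorphism for each $i$.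

**Claim.** The universal cover $\widetilde M$ of $M$ is homeomorphic to $E^3$.

*Proof.* As in the remark around (1), the preimage $\widetilde V_i$ of $V_i$ is its universal cover, $\widetilde V_i\cong D\times\mathbb R$. The image in $M$ of a compact set in $\widetilde M$ lies in some $\operatorname{int}V_i$. So every compact subset of $\widetilde M$ lies in some $\operatorname{int}\widetilde V_i$, hence in an open cell $D^\circ\times(-s,s)\subset\widetilde V_i$, whose closure is compact. Write $\widetilde M=\bigcup_jK_j$ with $K_j$ compact. Choose inductively such open cells $U_j$, with compact closure, and $U_j\supset K_j\cup\overline{U_{j-1}}$. Then $\widetilde M$ is the monotone union of the open cells $U_j$. By M. Brown's theorem (a monotone union of open $n$-cells is an open $n$-cell), $\widetilde M\cong E^3$. $\square$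

The deck group $H\cong\mathbb Z$ preserves the orientation lifted from $M$, and its quotient $M$ is Hausdorff. So a generator $h$ of $H$ is a quasi-translation. This is the $h$ of Theorems 1 and 2.

## Meridians of all winding curves survive

Lemma 2 concerns the meridian of $V_n$ in $N_{n+1}$. A translation curve gives an arbitrary tame $C\subset\operatorname{int}V_n$, possibly very knotted inside $V_n$. The next lemma transfers nontriviality from $V_n$ to $C$: if $m_C$ dies, so does the meridian of $V_n$.

**Lemma 3.** Let $C\subset\operatorname{int}V_n$ be a tame simple closed curve with nonzero winding number in $V_n$. Let $N_{n+1}=V_{n+1}\cup D'\times S^1$, so that $(N_{n+1},V_{n+1},V_n)\cong(N,V,V_*)$. Then $m_C$ is not null-homotopic in $N_{n+1}\setminus C$.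

*Proof.* Let $\mu,\lambda$ be a meridian and a longitude of $\partial V_n$, and let $w\neq0$ be the winding number of $C$.

**Step 1: $\pi_1(\partial V_n)\to\pi_1(V_n\setminus C)$ is injective.** This is one of the two conditions for an amalgamated product. If $\mu^i\lambda^j$ is trivial in $\pi_1(V_n\setminus C)$, it is trivial in $\pi_1(V_n)$, where $\mu\mapsto1$ and $\lambda$ is a generator; so $j=0$. Embed $V_n$ in $S^3$. The curve $\mu$ bounds a meridian disc, which $C$ crosses algebraically $\pm w$ times, so the linking number of $\mu^i$ with $C$ is $\pm iw$. It vanishes, since $\mu^i$ is null-homotopic off $C$. So $i=0$.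

**Step 2: $\mu$ is nontrivial in $\pi_1(N_{n+1}\setminus C)$.** By Lemma 2, $\pi_1(\partial V_n)\to\pi_1(N_{n+1}\setminus\operatorname{int}V_n)$ is injective. With Step 1, $\pi_1(N_{n+1}\setminus C)$ is an amalgamated product of $\pi_1(V_n\setminus C)$ and $\pi_1(N_{n+1}\setminus\operatorname{int}V_n)$ over $\pi_1(\partial V_n)$. So $\mu$ is nontrivial in it.

**Step 3: $\mu$ is a consequence of $m_C$.** Refilling the tubular neighborhood of $C$ in $V_n\setminus C$ attaches a 2-handle along $m_C$ and a 3-handle. So the kernel of $\pi_1(V_n\setminus C)\to\pi_1(V_n)$ is the normal closure of $m_C$. Since $\mu$ is trivial in $V_n$, it lies in this normal closure. If $m_C$ were null-homotopic in $N_{n+1}\setminus C$, so would $\mu$ be, contradicting Step 2. $\square$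

*Proof of Theorem 1.* Suppose that $c$ is a characteristic translation curve of $h$. The curve $C=q(c\setminus p)$ is compact, so $C\subset\operatorname{int}V_n$ for some $n$. The torus $V_{n+1}$ has bicollared boundary, being a tubular neighborhood in $V_{n+2}$, and $\pi_1(V_{n+1})\to\pi_1(M)$ is an isomorphism. By Lemma 1, applied with $V=V_{n+1}$, $C$ is tame and $m_C$ is null-homotopic in $N_{n+1}\setminus C$. But $C$ represents a generator of $\pi_1(M)=\pi_1(V_n)$, so it has winding number $\pm1$ in $V_n$. Lemma 3 says that $m_C$ is not null-homotopic in $N_{n+1}\setminus C$, a contradiction. $\square$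

## Powers of $h$

*Proof of Theorem 2.* The quotient $M_d=E^3/\langle h^d\rangle$ is a $|d|$-fold cyclic cover of $M$, hence Hausdorff, so $h^d$ is a quasi-translation. $M_d$ is exhausted by $V_i^{(d)}=\widetilde V_i/\langle h^d\rangle$, the preimages of the $V_i$. By (1) these are solid tori $D\times(\mathbb R/d\mathbb Z)$, and $\pi_1(V_i^{(d)})\to\pi_1(M_d)$ is an isomorphism, both groups being $\langle h^d\rangle$ acting on $\widetilde V_i$ and on $E^3$.

**Step 1: the analogue of Lemma 2 upstairs.** Let $N^{(d)}_{n+1}=V^{(d)}_{n+1}\cup D'\times S^1$; it is the corresponding $|d|$-fold cover of $N_{n+1}$. Then $N^{(d)}_{n+1}\setminus\operatorname{int}V_n^{(d)}\to N_{n+1}\setminus\operatorname{int}V_n$ is a covering, and it restricts to a covering of the boundary tori $\partial V_n^{(d)}\to\partial V_n$. Coverings are $\pi_1$-injective, so by Lemma 2 the composite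
$$\pi_1(\partial V_n^{(d)})\to\pi_1(\partial V_n)\to\pi_1(N_{n+1}\setminus\operatorname{int}V_n)$$
is injective. It factors through $\pi_1(N^{(d)}_{n+1}\setminus\operatorname{int}V^{(d)}_n)$, so $\pi_1(\partial V_n^{(d)})$ injects into this group.

**Step 2: the rest is unchanged.** Steps 1 and 3 of the proof of Lemma 3 hold in any solid torus, and its Step 2 needs only the injectivity just proved. So for a tame simple closed curve $C\subset\operatorname{int}V_n^{(d)}$ with nonzero winding number, $m_C$ is not null-homotopic in $N_{n+1}^{(d)}\setminus C$. A characteristic translation curve of $h^d$ would give a curve $C\subset\operatorname{int}V_n^{(d)}$ for some $n$, representing a generator of $\pi_1(M_d)=\pi_1(V_n^{(d)})$. By Lemma 1, applied to $h^d$, $M_d$ and $V_{n+1}^{(d)}$, $C$ would be tame with $m_C$ null-homotopic in $N_{n+1}^{(d)}\setminus C$, a contradiction. $\square$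

## Tame ends when $M$ is exhausted by solid tori

Lemma 1 gives a necessary condition for a tame end. For the following class of quasi-translations it is also sufficient. Let $h$ be any quasi-translation with $M=\bigcup V_k$, where $V_k\subset\operatorname{int}V_{k+1}$ are solid tori with bicollared boundaries and each $\pi_1(V_k)\to\pi_1(M)$ is an isomorphism. Put $N_k=V_k\cup D'\times S^1\cong S^2\times S^1$.

**Theorem 3.** (A) Let $c$ be a translation curve with $C=q(c\setminus p)$ tame in $M$. The following are equivalent:

1. $c_+(r)$ is tame for some (equivalently every) $r$;
2. $c_-(r)$ is tame for some (equivalently every) $r$;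
3. $m_C$ is null-homotopic in $N_k\setminus C$ for all $k$ with $C\subset\operatorname{int}V_k$;
4. $m_C$ is null-homotopic in $N_k\setminus C$ for infinitely many such $k$.

In particular, $c$ is positively characteristic if and only if it is negatively characteristic.

(B) $h$ has a characteristic translation curve if and only if for some $n$ the meridian $\mu_n$ of $V_n$ is null-homotopic in $N_k\setminus\operatorname{int}V_n$ for infinitely many (equivalently all) $k>n$. In that case the core of $V_n$ gives a characteristic translation curve, both positive and negative.

Besides the facts above, we use Dehn's lemma, the loop theorem, Alexander's theorem that a PL 2-sphere in $E^3$ bounds a ball, and the theorem that any PL structure on $E^3$ is equivalent to the standard one, so that Alexander's theorem holds in it.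

*Proof of (A).* Tameness of $c_+(r)$ or $c_-(r)$ for some $r$ implies (3), by Lemma 1, and (3) implies (4) trivially. Condition (4) is unchanged when $h$ is replaced by $h^{-1}$. So it suffices to prove that (4) implies that $c_+(r)$ is tame for every $r$. Fix $r$. The plan is to run Lemma 1 backwards: null-homotopies give spheres around $p$ that cross the ray once, and a sequence of such spheres straightens the ray.

Triangulate $M$ with $C$ as a subcomplex. Let $\tau$ be a PL tubular neighborhood of $C$ inside some $\operatorname{int}V_{k_0}$, with a PL product structure $\tau\cong P\times S^1$, $C=0\times S^1$, $P=[-1,1]^2$. Lift the triangulation to $E^3$ and use the resulting PL structure there. Since $C$ represents a generator of $\pi_1(M)$, the preimage of $\tau$ is $\tilde\tau=P\times\mathbb R$ with $L=0\times\mathbb R$, and we normalize $h(z,u)=(z,u+1)$, $r=(0,0)$. So $R=c_+(r)\setminus p=0\times[0,\infty)$. Each $P\times\{b\}$ is PL.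

**Step 1: large balls whose boundary crosses the ray once.** We show that for every compact $K_0\subset E^3$ there are $b>0$ and a PL ball $Q$ with
$$K_0\subset\operatorname{int}Q,\qquad\partial Q\cap(P\times[0,\infty))=P\times\{b\},\qquad R\cap Q=0\times[0,b].\tag{4}$$

*A convenient compact set.* Let $K_1\supset K_0\cup\{r\}$ be compact and connected. Choose $a>0$ with $K_1\cap(P\times[0,\infty))\subset P\times[0,a]$, and put $K=K_1\cup P\times[0,a]$. This is compact, connected (both parts contain $r$), and $K\cap(P\times[0,\infty))=P\times[0,a]$.

*A singular disc.* By (4) of the theorem choose $k$ so large that $K\cup\tilde\tau\subset\operatorname{int}\widetilde V_k$, with $m_C$ null-homotopic in $N_k\setminus C$. Write $\widetilde V_k=D\times\mathbb R\ni(z,t)$ as in (1), and $\widetilde N_k=S^2\times\mathbb R$. Since $P\times[0,\infty)$ is the union of the sets $h^j(P\times[0,1])$, $j\ge0$, $t$ is bounded below on it. Choose $T>0$ with $K\subset D^\circ\times(-T,T)$ and $t>-T$ on $P\times[0,\infty)$. The meridian $m_C$ is represented by a curve $\partial P\times\theta$. Lift a null-homotopy of it to $\widetilde N_k\setminus L$; its image is compact, so translating it by a large power of $h$ gives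 a map $\Gamma$ of a disc into $(S^2\times(T,\infty))\setminus L$ with boundary $\sigma=\partial P\times\{b\}$ for some $b>a$.

*Bringing it back to $E^3$.* Parts of $\Gamma$ lie in $D'\times(T,\infty)$, which is not in $E^3$. Let
$$Y=(\partial D\times[-T,\infty))\cup(D\times\{-T\})\cong\mathbb R^2,$$
the wall and a low floor of the tube. $Y$ is disjoint from $K$ and from $R$, because $K\subset D^\circ\times(-T,T)$, and $R\subset D^\circ\times\mathbb R$ has $t>-T$. By Tietze, the inclusion $\partial D'\times[T,\infty)=\partial D\times[T,\infty)\hookrightarrow Y\cong\mathbb R^2$ extends to a map $D'\times[T,\infty)\to Y$. Together with the identity on $D\times[T,\infty)$ this gives a continuous map $\Phi:S^2\times[T,\infty)\to E^3$ with image in $Y\cup(D\times[T,\infty))$, which misses $K$. Now $\Phi\circ\Gamma$ is a singular disc in $E^3$ that misses $K$. Its boundary is $\sigma$, since $\sigma\subset D\times(T,\infty)$ is fixed by $\Phi$. It also misses $R$: points of $\Gamma$ in $D\times[T,\infty)$ are fixed by $\Phi$ and lie off $L$, and all others go to $Y$.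

*An embedded disc.* Let $W=E^3\setminus\bigl(K\cup(P^\circ\times(a,\infty))\bigr)$. Since $K\cap(P\times[0,\infty))=P\times[0,a]$, $W$ is a PL 3-manifold with boundary $\partial P\times(a,\infty)$. The set $E^3\setminus(K\cup R)$ is the union of its relatively closed subsets $W$ and $(P\setminus0)\times(a,\infty)$, which meet in $\partial P\times(a,\infty)$. So radial projection of $(P\setminus0)\times(a,\infty)$ onto $\partial P\times(a,\infty)$ gives a retraction of $E^3\setminus(K\cup R)$ onto $W$. Applying it to $\Phi\circ\Gamma$ shows that $\sigma\subset\partial W$ is null-homotopic in $W$. By Dehn's lemma $\sigma$ bounds a properly embedded PL disc $\Delta'\subset W$.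

*The ball.* Let $S=\Delta'\cup P\times\{b\}$. Since $W\cap(P\times[0,\infty))=\partial W$ and $\Delta'\cap\partial W=\sigma$, $S$ is a PL sphere that meets $P\times[0,\infty)$ exactly in $P\times\{b\}$. It misses $K$, since $b>a$. By Alexander's theorem $S$ bounds a ball $Q$. The set $0\times(b,\infty)$ is connected, unbounded (as $R$ is closed in $E^3$ and goes to $p$) and misses $S$, so it lies outside $Q$. Near $(0,b)$, $S$ is $P\times\{b\}$, whose two local sides lie in different components of $E^3\setminus S$. So $0\times[0,b)$, which is connected and misses $S$, lies in $\operatorname{int}Q$. In particular $r\in\operatorname{int}Q$, and $R\cap Q=0\times[0,b]$. Since $K\ni r$ is connected and misses $S$, $K_0\subset K\subset\operatorname{int}Q$. This proves (4).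

**Step 2: concentric balls.** We choose balls that cut the ray into standard pieces. Let $P'=[-\frac12,\frac12]^2$, $b_0=1$ and $Q_0=P\times[-1,b_0]$. By Step 1, applied successively with $K_0$ the union of $Q_{i-1}$ and a large ball, choose PL balls $Q_1,Q_2,\dots$ with $Q_i\subset\operatorname{int}Q_{i+1}$ for $i\ge0$ and $\bigcup Q_i=E^3$. With $S_i=\partial Q_i$, for all $i\ge 0$,
$$S_i\cap(P'\times[0,\infty))=P'\times\{b_i\},\qquad R\cap Q_i=0\times[0,b_i].$$
For $i=0$ this holds because the sides $\partial P\times[-1,b_0]$ miss $P'\times\mathbb R$; for $i\ge1$ it follows from (4). Since $(0,b_i)\in\operatorname{int}Q_{i+1}$, we have $b_0<b_1<\cdots$. The connected sets $P'\times[0,b_i)$ and $P'\times(b_i,\infty)$ miss $S_i$, and they contain points of $R$ inside and outside $Q_i$ respectively. So $Q_i\cap(P'\times[0,\infty))=P'\times[0,b_i]$. Put $A_i=Q_{i+1}\setminus\operatorname{int}Q_i$; then $A_i\cap(P'\times[0,\infty))=P'\times[b_i,b_{i+1}]$.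

**Step 3: the rest of each shell is a ball.** Let $X_i$ be the closure of $A_i\setminus(P'\times[b_i,b_{i+1}])$. The removed beam meets $\partial A_i$ exactly in its ends $P'\times\{b_i\}$ and $P'\times\{b_{i+1}\}$. So $X_i$ is a compact PL 3-submanifold of $E^3$ with boundary
$$(S_i\setminus P'^\circ\times b_i)\cup(\partial P'\times[b_i,b_{i+1}])\cup(S_{i+1}\setminus P'^\circ\times b_{i+1}),$$
a disc, an annulus and a disc, hence a single 2-sphere. Then $X_i\setminus\partial X_i$ is open and closed in $E^3\setminus\partial X_i$ and bounded, so $X_i$ is the closure of the bounded complementary component of this sphere. By Alexander's theorem, $X_i$ is a ball.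

**Step 4: straightening the ray.** We assemble a homeomorphism from the pieces. Write $S^2=P'\cup P^*$ with $P^*$ a disc, and choose a homeomorphism $\phi_0:S_0\to S^2$ with $(z,b_0)\mapsto z$ on $P'\times b_0$. Inductively, let $\phi_i:S_i\to S^2$ be given with $(z,b_i)\mapsto z$ on $P'\times b_i$. Map $P'\times[b_i,b_{i+1}]\to P'\times[i,i+1]$ by the identity times an affine map, and choose a homeomorphism $\phi_{i+1}:S_{i+1}\to S^2$ extending $(z,b_{i+1})\mapsto z$. These define a homeomorphism $\partial X_i\to\partial(P^*\times[i,i+1])$, which extends to $X_i\to P^*\times[i,i+1]$ by coning, since both are balls. The result is a homeomorphism $A_i\cong S^2\times[i,i+1]$ that carries $R\cap A_i$ to $0\times[i,i+1]$ and equals $\phi_i$ and $\phi_{i+1}$ on the ends, so successive ones fit together. Finally, in the linear structure of $P\times\mathbb R$, $Q_0=P\times[-1,b_0]$ is the cone from $r=(0,0)$ over $S_0$, and $R\cap Q_0$ is the cone over $(0,b_0)$. So $\phi_0$ extends to a homeomorphism of $(Q_0,R\cap Q_0)$ onto (round ball, radius).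

Regard the sets $S^2\times[i,i+1]$ as successive round shells around this ball. The pieces $Q_0,A_0,A_1,\dots$ form a locally finite closed cover, so together we obtain a homeomorphism of $E^3$ onto $E^3$ carrying $R$ to a straight ray. It extends to $S^3$, fixing $p$. A straight ray together with the point at infinity is tame, by an inversion as in the example after Definition 4. So $c_+(r)=R\cup p$ is tame. $\square$

*Proof of (B).* **Step 1: a characteristic curve makes $\mu_n$ null-homotopic.** Let $c$ be characteristic. By Lemma 1, $C=q(c\setminus p)$ is tame. Choose $n$ with $C\subset\operatorname{int}V_n$, and let $k>n$. By Lemma 1, $m_C$ is null-homotopic in $N_k\setminus C$. Hence so is $\mu_n$, which lies in the normal closure of $m_C$ in $\pi_1(V_n\setminus C)$ by Step 3 of Lemma 3. Since $C$ has winding number $\pm1$ in $V_n$, Step 1 of Lemma 3 shows that $\pi_1(\partial V_n)\to\pi_1(V_n\setminus C)$ is injective. If $\pi_1(\partial V_n)\to\pi_1(N_k\setminus\operatorname{int}V_n)$ were injective as well, $\pi_1(N_k\setminus C)$ would be an amalgamated product in which $\mu_n$ is nontrivial, a contradiction. So the latter map has a nontrivial kernel.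

By the loop theorem, applied to a triangulation of the compact 3-manifold $N_k\setminus\operatorname{int}V_n$, some essential simple closed curve on $\partial V_n$, of class $\mu_n^i\lambda^j$ with $\lambda$ a longitude, bounds a disc in $N_k\setminus\operatorname{int}V_n$. In $H_1(N_k)=\mathbb Z$ we have $\mu_n\mapsto0$, and $\lambda\mapsto\pm1$ because $\pi_1(V_n)\to\pi_1(V_k)$ is an isomorphism. So $j=0$. Since the curve is simple and essential, its class is $\mu_n^{\pm1}$. So $\mu_n$ is null-homotopic in $N_k\setminus\operatorname{int}V_n$, for all $k>n$.

**Step 2: the converse.** Suppose that $\mu_n$ is null-homotopic in $N_k\setminus\operatorname{int}V_n$ for infinitely many $k>n$. Let $C_n$ be the core of $V_n$; it is tame. It represents a generator of $\pi_1(M)$, so $q^{-1}(C_n)\cup p$ is a translation curve, as shown after Definition 2. Since $m_{C_n}$ is freely homotopic to $\mu_n^{\pm1}$ in $V_n\setminus C_n$, condition (4) of part (A) holds for $C_n$. By (A) this curve is both positively and negatively characteristic. Step 1, applied to $C_n\subset\operatorname{int}V_n$, then gives the condition for all $k>n$. $\square$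

*Example.* Theorem 3 confirms that nesting local knots could not have worked. Let $c_1\subset V=D\times S^1$ be the core with a trefoil tied in it, meeting $D\times0$ in one point. Let $f$ embed $V$ onto a tubular neighborhood $V_1'$ of $c_1$ so that $f(D\times0)=V_1'\cap(D\times0)$. The winding number is $1$, so the limit construction above again gives a quasi-translation. Let $D_i\subset V_i$ be the copy of $D\times0$. Then $D_{i+1}\cap V_i=D_i$, and so $D_k\cap V_n=D_n$ for $k>n$. In $N_k$ the sphere $D_k\cup(D'\times0)$ minus the interior of $D_n$ is a disc in $N_k\setminus\operatorname{int}V_n$ bounded by $\mu_n$. By Theorem 3(B) the core of $V_n$ gives a characteristic translation curve. For the clasp pattern, by contrast, Lemma 2 says that $\mu_n$ has infinite order in $N_{n+1}\setminus\operatorname{int}V_n$.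

Theorem 3 is proved only for quasi-translations whose quotient has a solid-torus exhaustion as stated. Theorem 1 does not depend on it.
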